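\title{Branch $p$-groups with maximal subgroups of infinite index}

\begin{abstract}
We show that for every prime $p$ there is a finitely generated branch $p$-group with a maximal subgroup of infinite index. More precisely, every finitely generated residually finite $p$-group embeds in a finitely generated branch $p$-group, acting on the $p$-regular rooted tree, that has exactly $2^{\aleph_0}$ maximal subgroups of infinite index, and there are $2^{\aleph_0}$ pairwise non-isomorphic groups of this kind. The proof realizes a prescribed residually finite $p$-group as a group of germs at a boundary point of the tree, and takes for this group an iterated wreath product whose construction rests on a non-nilpotent homogeneous element of a graded group algebra.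
\end{abstract}

\section{Introduction}

Throughout, $p$ is a prime, and a \emph{$p$-group} is a group, finite or infinite, in which every element has order a power of $p$. A \emph{maximal subgroup} of a group is a proper subgroup that is contained in no other proper subgroup, and $\mathcal{MF}$ is the class of groups all of whose maximal subgroups have finite index. In a finite $p$-group every maximal subgroup is normal of index $p$. In an infinite $p$-group this remains true for the maximal subgroups of finite index, because they can be seen in a finite quotient. So a $p$-group belongs to $\mathcal{MF}$ exactly when all of its maximal subgroups behave as in the finite case.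

Let $T$ be a \emph{spherically homogeneous} rooted tree: all vertices at the same distance from the root have the same number of children. We assume that every vertex has at least $2$ children. The vertices at distance $n$ from the root form \emph{level $n$}. Let $G$ be a group acting faithfully on $T$ by automorphisms. For a vertex $v$, the \emph{rigid stabilizer} $\mathrm{rist}_G(v)$ is the subgroup of elements of $G$ that act trivially outside the subtree rooted at $v$. Rigid stabilizers of distinct vertices of level $n$ move disjoint sets of vertices, so they generate their direct product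
\[
\mathrm{rist}_G(n)=\prod_{v\ \text{of level}\ n}\mathrm{rist}_G(v).
\]
The group $G$ is a \emph{branch group} if it acts transitively on each level and $\mathrm{rist}_G(n)$ has finite index in $G$ for every $n\ge 0$. Thus, for every $n$, a branch group is up to finite index a direct product of pairwise conjugate subgroups, one for each subtree hanging from level $n$.

Pervova proved that the torsion Grigorchuk groups, which are branch $2$-groups, belong to $\mathcal{MF}$. It is asked in \cite{source} whether being a $p$-group is a sufficient condition for a branch group to belong to $\mathcal{MF}$; in other words: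
\begin{quote}
\emph{Does there exist a branch $p$-group with maximal subgroups of infinite index?}
\end{quote}
One would guess that there is none. Finite $p$-groups, locally finite $p$-groups (Theorem~\ref{thm:strong}(c) below) and the torsion Grigorchuk groups all lie in $\mathcal{MF}$. Moreover, a maximal subgroup $M$ of infinite index in a group $G$ is hard to detect: for every normal subgroup $N$ of finite index, $MN$ is a subgroup of finite index containing $M$, so $MN=G$. If $G$ acts on a rooted tree with finite levels, then $M$ induces on every level the same permutation group as $G$. Nevertheless such groups exist.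

\begin{theorem}\label{thm:main}
For every prime $p$ there is a finitely generated branch $p$-group $G$ with a maximal subgroup of infinite index.
\end{theorem}

\begin{theorem}\label{thm:strong}
Let $p$ be a prime.
\begin{enumerate}
\item[(a)] Every finitely generated residually finite $p$-group $\Gamma$ embeds in a finitely generated branch $p$-group $G$, acting as a branch group on the $p$-regular rooted tree, that has exactly $2^{\aleph_0}$ maximal subgroups of infinite index.
\item[(b)] There are $2^{\aleph_0}$ pairwise non-isomorphic groups $G$ as in \textup{(a)}.
\item[(c)] Examples cannot be locally finite: every locally finite $p$-group lies in $\mathcal{MF}$.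
\end{enumerate}
\end{theorem}

Recall that a group is \emph{residually finite} if every nontrivial element has nontrivial image in some finite quotient, and \emph{locally finite} if its finitely generated subgroups are finite. The $p$-regular rooted tree is the one in which every vertex has $p$ children.

The proof has three parts. Section~\ref{sec:criterion} reduces the problem to finding a proper subgroup $K$ of $G$ that maps onto the abelianization of $G$. Since no finite level of the tree can show that such a $K$ is proper, the invariant must live on the boundary. In Sections~\ref{sec:construction}--\ref{sec:germs} we attach to a suitable residually finite $p$-group $D$ a spinal-type branch $p$-group $G(D)$ in which the behavior of every element near the end of one fixed ray is recorded by an element of $D$, its germ. A proper subgroup of $D$ that maps onto the abelianization of $D$ then yields such a subgroup of $G(D)$. Section~\ref{sec:algebra} constructs a group $D$ that has such a subgroup, which proves Theorem~\ref{thm:main}. Parts (a) and (b) of Theorem~\ref{thm:strong} are proved in Section~\ref{sec:many}, and part (c) in Section~\ref{sec:criterion}.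

\medskip
\noindent\textbf{Conventions.} Actions are on the left, $[a,b]=aba^{-1}b^{-1}$ and $G'=[G,G]$. We write $C_k$ for a cyclic group of order $k$.

\section{Maximal subgroups of $p$-groups}\label{sec:criterion}

We use the following standard facts. A finite $p$-group has order a power of $p$, by Cauchy's theorem, and its maximal subgroups are normal of index $p$. Subgroups, quotients and finite direct products of $p$-groups are $p$-groups. So are extensions: if $N$ is normal in $G$ and both $N$ and $G/N$ are $p$-groups, then every $g\in G$ has a power $g^{p^a}$ in $N$, and this power has $p$-power order.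

\begin{lemma}\label{lem:criterion}
Let $G$ be a finitely generated $p$-group and let $K<G$ be a proper subgroup with $KG'=G$. Then $K$ lies in a maximal subgroup of $G$, and every maximal subgroup containing $K$ has infinite index.
\end{lemma}

\begin{proof}
The union of a chain of proper subgroups of $G$ is proper: otherwise one member of the chain would contain a finite generating set of $G$. Zorn's lemma, applied to the proper subgroups containing $K$, gives a maximal subgroup $M\ge K$.

Suppose that a maximal subgroup $M\ge K$ has finite index. The intersection $C$ of the finitely many conjugates of $M$ is a normal subgroup of finite index, so $G/C$ is a finite $p$-group and $M/C$ is a maximal subgroup of it. Hence $M$ is normal of index $p$ in $G$, so $G'\le M$ and $M\ge KG'=G$, a contradiction.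
\end{proof}

\begin{remark}\label{rem:converse}
The criterion loses nothing. If $M$ is a maximal subgroup of a group $G$ and $G'\le M$, then $G/M$ is a nontrivial group without proper nontrivial subgroups, hence cyclic of prime order. So a maximal subgroup $M$ of infinite index does not contain $G'$, and therefore $MG'=G$. Thus a finitely generated $p$-group lies in $\mathcal{MF}$ if and only if every subset that generates it modulo $G'$ generates it. Finite generation was used only to find a maximal subgroup above $K$. The hypothesis that $G$ is a $p$-group cannot be dropped: in the symmetric group $G$ on three points, a subgroup $K$ of order $2$ satisfies $KG'=G$ and is maximal of index $3$.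
\end{remark}

Since a finite group has no subgroup of infinite index, Lemma~\ref{lem:criterion} contains the statement that a finite $p$-group $P$ has no proper subgroup $K$ with $KP'=P$. This is all that is needed for locally finite groups.

\begin{proof}[Proof of Theorem~\ref{thm:strong}\textup{(c)}]
Let $G$ be a locally finite $p$-group and let $M$ be a maximal subgroup of $G$. Suppose that there is an element $g\in G'\setminus M$. Then $G=\langle M,g\rangle$. Write $g$ as a product of finitely many commutators $[a,b]$ with $a,b\in G$, and write each of the elements $a,b$ that occur as a word in $g$ and elements of $M$. Let $Y\subseteq M$ be the finite set of elements of $M$ used, and let $P=\langle Y,g\rangle$, a finite $p$-group. All the elements $a,b$ lie in $P$, so $g\in P'$ and $P=\langle Y\rangle P'$. Hence $P=\langle Y\rangle\le M$ and $g\in M$, a contradiction. So $G'\le M$, and by Remark~\ref{rem:converse} the index of $M$ is a prime, necessarily $p$.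
\end{proof}

\section{Trees of words and sections}\label{sec:trees}

Let $X_0,X_1,\dots$ be finite sets with at least two elements each. For $n\ge0$ let $T_n$ be the rooted tree whose vertices are the finite words $x_nx_{n+1}\cdots x_{m-1}$ with $m\ge n$ and $x_i\in X_i$; the root is the empty word and the children of $v$ are the words $vx$. Put $T=T_0$. An automorphism of $T_n$ is a permutation of the words that preserves lengths and prefixes. It also acts on the \emph{boundary} $\partial T_n$, the set of infinite words $x_nx_{n+1}\cdots$. For $\eta\in\partial T_n$ we write $\eta_m$ for the prefix of length $m$.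

The subtree of $T_n$ below a word $v$ of length $m$ is a copy of $T_{n+m}$. For $g\in\mathrm{Aut}\,T_n$, the \emph{section} $g|_v\in\mathrm{Aut}\,T_{n+m}$ describes how $g$ maps the subtree below $v$ to the subtree below $g(v)$; it is defined by $g(vw)=g(v)\,g|_v(w)$. From the definition,
\begin{equation}\label{eq:sections}
(gh)|_v=g|_{h(v)}\,h|_v,\qquad g|_{vw}=(g|_v)|_w .
\end{equation}
In particular, on the subgroup of automorphisms that fix all words of length $m$, the map $g\mapsto(g|_v)_v$, with $v$ ranging over these words, is an injective homomorphism to a finite direct power of $\mathrm{Aut}\,T_{n+m}$. We use two consequences for $m=1$. For $\alpha\in\mathrm{Aut}\,T_n$ fixing the first level, the \emph{support} of $\alpha$ is the set of letters $x\in X_n$ such that $\alpha|_x$ is nontrivial.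
\begin{enumerate}
\item[(T1)] If $\alpha$ fixes the first level and all sections $\alpha|_x$, $x\in X_n$, have $p$-power order, then $\alpha$ has $p$-power order.
\item[(T2)] If $\alpha$ and $\beta$ fix the first level, then $[\alpha,\beta]|_x=[\alpha|_x,\beta|_x]$ for all $x\in X_n$. So the support of $[\alpha,\beta]$ lies in the intersection of the supports of $\alpha$ and $\beta$.
\end{enumerate}
For a word $v$ of length $m$ in $T_n$ and $a\in\mathrm{Aut}\,T_{n+m}$, let $v*a\in\mathrm{Aut}\,T_n$ act by $vw\mapsto v\,a(w)$ and trivially outside the subtree below $v$. The map $a\mapsto v*a$ is an injective homomorphism, $x*(w*a)=xw*a$, and evaluating on words $g(v)w$ gives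
\begin{equation}\label{eq:conjstar}
g\,(v*a)\,g^{-1}=g(v)*\bigl(g|_v\,a\,(g|_v)^{-1}\bigr).
\end{equation}

\section{The group $G(D)$}\label{sec:construction}

\subsection{Rooted and directed automorphisms}

Let $H$ be a finitely generated residually finite $p$-group; $H=1$ is allowed. Put
\[
D=H\times C_p\times\langle c\rangle,\qquad c\ \text{of order}\ p^3 .
\]
The group of interest is $H$; the two finite factors give room for the combinatorics below. As $H$ is countable and residually finite, there are normal subgroups of finite index $U_0\ge U_1\ge\cdots$ of $H$ with trivial intersection: list the nontrivial elements of $H$, choose for each a normal subgroup of finite index avoiding it, and let $U_n$ be the intersection of the first $n$ of these. Fix such a chain, put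
\[
Q_n=H/U_n\times C_p\times\langle c\rangle ,
\]
and let $\omega_n\colon D\to Q_n$ be the natural surjection. Each $Q_n$ is a finite $p$-group that contains $\langle c\rangle$ as a proper subgroup, and every nontrivial $d\in D$ satisfies $\omega_n(d)\ne1$ for all large $n$.

We take the finite quotients themselves as alphabets: $X_n=Q_n$. The group $Q_n$ acts faithfully on $T_n$ by left multiplication on the first letter, $q(xw)=(qx)w$. These are the \emph{rooted} automorphisms; their sections at nonempty words are trivial. The benefit of this alphabet is that the orbits of $q\in Q_n$ on the first level are the cosets $\langle q\rangle x$.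

The group $D$ is to act along the ray $\xi=111\cdots$, where $1$ is the identity element of $Q_n$, and to show its finite quotients next to this ray. Let $S$ be a nonempty subset of $\langle c\rangle\setminus\{1\}$, to be chosen in Section~\ref{subsec:S}; it is a subset of every $Q_n$. For $d\in D$, the \emph{directed} automorphism $\delta_n(d)$ of $T_n$ is defined by
\[
\delta_n(d)\colon\ 1^m\,s\,x\,w\ \longmapsto\ 1^m\,s\,\bigl(\omega_{n+m+1}(d)x\bigr)\,w\qquad(m\ge0,\ s\in S,\ x\in X_{n+m+1}),
\]
all other words being fixed. In words: find the first letter different from $1$; if it lies in $S$, multiply the next letter by the image of $d$. In terms of sections, $\delta_n(d)$ fixes the first level and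
\begin{equation}\label{eq:recursion}
\delta_n(d)|_1=\delta_{n+1}(d),\qquad \delta_n(d)|_s=\omega_{n+1}(d)\ \ (s\in S),\qquad \delta_n(d)|_x\ \text{trivial otherwise},
\end{equation}
where $\omega_{n+1}(d)\in Q_{n+1}$ is a rooted automorphism of $T_{n+1}$; see Figure~\ref{fig:directed}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[font=\small]
\foreach \i/\j in {0/1,1/2,2/3}{
  \fill (0,-1.6*\i) circle (1.5pt);
  \draw[thick] (0,-1.6*\i) -- node[left]{$1$} (0,-1.6*\j);
  \draw (0,-1.6*\i) -- node[pos=0.7,below left=-2pt]{$c$} (2.2,-1.6*\j) node[right]{$\omega_{\j}(d)$};
  \draw (0,-1.6*\i) -- node[pos=0.7,below left=-2pt]{$c^3$} (4.6,-1.6*\j) node[right]{$\omega_{\j}(d)$};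
  \draw[dashed] (0,-1.6*\i) -- node[pos=0.7,above right]{other letters} (7,-1.6*\j) node[right]{trivial};
}
\node[below] at (0,-4.8) {$\delta_3(d)$};
\end{tikzpicture}
\caption{The directed automorphism $\delta_0(d)$ for $p=2$ and $S=\{c,c^3\}$. It fixes the ray $111\cdots$ (thick). Edges are labeled by letters, and the end of each edge leaving the ray is labeled by the section of $\delta_0(d)$ there: the rooted automorphism $\omega_{m+1}(d)$ at the words $1^mc$ and $1^mc^3$, and the trivial automorphism at the other words $1^mx$ with $x\neq 1$.}
\label{fig:directed}
\end{figure}

\begin{lemma}\label{lem:delta}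
Each $\delta_n$ is an injective homomorphism $D\to\mathrm{Aut}\,T_n$.
\end{lemma}

\begin{proof}
The map $\delta_n(d)$ preserves lengths and prefixes, and it does not change the first letter different from $1$ or the letters before it. Since the $\omega_i$ are homomorphisms, it follows that $\delta_n(d)\delta_n(e)=\delta_n(de)$; as $\delta_n(1)$ is the identity, each $\delta_n(d)$ is an automorphism. If $d\ne1$, choose $m\ge0$ with $\omega_{n+m+1}(d)\ne1$; then $\delta_n(d)$ moves the words $1^msx$ with $s\in S$.
\end{proof}

Injectivity is the only point of the construction where residual finiteness of $H$ is used. For $E\le D$ write $E_n=\delta_n(E)$, and put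
\[
G_n=\langle Q_n,D_n\rangle\le\mathrm{Aut}\,T_n,\qquad G(D)=G_0 .
\]
The notation suppresses the chain $(U_n)$. Each $G_n$ is finitely generated, since $Q_n$ is finite and $D$ is finitely generated. The first-level sections of the generators of $G_n$ lie in $G_{n+1}$, so by \eqref{eq:sections} the sections of elements of $G_n$ at words of length $m$ lie in $G_{n+m}$. Every generator acts on the first level as left multiplication by an element of $Q_n$. Hence there is a homomorphism $\pi_n\colon G_n\to Q_n$ with $g(x)=\pi_n(g)x$ for $x\in X_n$; it is the identity on $Q_n$ and trivial on $D_n$. Finally, for $q\in Q_n$ the conjugate $q\,\delta_n(d)\,q^{-1}$ fixes the first level, and by \eqref{eq:sections} its section at $x$ is $\delta_n(d)|_{q^{-1}x}$. So its sections are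
\begin{equation}\label{eq:conjugate}
\delta_{n+1}(d)\ \text{at}\ q,\qquad \omega_{n+1}(d)\ \text{at each}\ qs\ (s\in S),\qquad\text{trivial elsewhere.}
\end{equation}

\subsection{The choice of $S$}\label{subsec:S}

The groups $Q_n$ and $D_n$ are $p$-groups, but the group they generate need not be torsion. The smallest test is a product $g=\delta_n(d)\,q$ with $q\in Q_n$ of order $m$. Then $g^m$ fixes the first level, $g|_x=\delta_n(d)|_{qx}$, and \eqref{eq:sections} gives
\begin{equation}\label{eq:test}
(g^m)|_x=g|_{q^{m-1}x}\cdots g|_{qx}\;g|_x=\delta_n(d)|_{q^mx}\cdots\delta_n(d)|_{q^2x}\;\delta_n(d)|_{qx}.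
\end{equation}
So $(g^m)|_x$ is the product of the sections of $\delta_n(d)$ along the orbit $\langle q\rangle x$. For $x=1$ it equals $\delta_{n+1}(d)\,\omega_{n+1}(d)^j$ with $j=|S\cap\langle q\rangle|$.

\begin{example}[bad choices]\label{ex:bad}
Let $S=\{c\}$ and $g_n=\delta_n(c)\,c$, where the right factor is rooted. Then $m=p^3$, $j=1$ and $(g_n^{p^3})|_1=g_{n+1}$. Suppose that $g_n$ has finite order $o_n$. Then $p^3$ divides $o_n$, because $\pi_n(g_n)=c$, and the order of $g_{n+1}$ divides $o_n/p^3$. Repeating this gives an infinite decreasing sequence of positive integers, so $g_n$ has infinite order. To stop the descent we want the rooted factor to appear $p$ times, so $|S|=p$. This alone does not suffice: for $p=2$, $S=\{c,c^2\}$ and $g_n=\delta_n(c^2)\,c^2$, the orbit $\langle c^2\rangle$ contains only one element of $S$, so $(g_n^4)|_1=g_{n+1}$ and again $g_n$ has infinite order.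
\end{example}

\begin{example}[a good choice]\label{ex:good}
Let $p=2$, $S=\{c,c^3\}$ and $g=\delta_n(c)\,c$. Now $m=8$ and $j=2$, so $(g^8)|_1=z$ with $z=\delta_{n+1}(c)\,c^2$. The sections of $g^8$ at the other letters of $\langle c\rangle$ are cyclic rearrangements of the same product, hence conjugate to $z$, and at letters outside $\langle c\rangle$ they are trivial. Apply \eqref{eq:test} to $z$, with $q=c^2$ of order $4$. The orbit $\{1,c^2,c^4,c^6\}$ misses $S$, so the sections of $z^4$ along it equal $\delta_{n+2}(c)$, of order $8$. The orbit $\{c,c^3,c^5,c^7\}$ contains $S$ but not $1$, so the sections along it equal the rooted automorphism $c^2$, of order $4$. All other sections are trivial. Hence $z^4$ has order $8$, $z$ has order $32$, and $g$ has order $256$. After one step the rooted part became a square, and the orbit of $1$ under a square no longer meets $S$; there the directed and rooted sections separate.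
\end{example}

From now on
\[
S=\{c^{1+pj}:0\le j\le p-1\}.
\]
The exponents lie strictly between $0$ and $p^3$, so $S$ has $p$ elements and $1\notin S$. Let $\chi\colon Q_n\to\mathbb{Z}/p\mathbb{Z}$ be the homomorphism that is trivial on $H/U_n\times C_p$ and sends $c$ to $1$; we use the same letter for all $n$. The two features of Example~\ref{ex:good} hold in general.
\begin{enumerate}
\item[(S1)] Every subgroup of $Q_n$ contains all of $S$ or no element of $S$. Indeed, $1+pj$ is prime to $p$, so each element of $S$ generates $\langle c\rangle$, which contains $S$.
\item[(S2)] The kernel of $\chi$ contains no element of $S$, because $\chi(c^{1+pj})=1$.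
\end{enumerate}
The next three sections prove the following result. For $E\le D$ put $K_E=\langle Q_0,E_0\rangle$.

\begin{proposition}\label{prop:GD}
The group $G=G(D)$ is a finitely generated infinite residually finite branch $p$-group containing the copy $D_0$ of $D$. If $E<D$ is a proper subgroup with $ED'=D$, then $K_E\ne G$ and $K_EG'=G$. Hence $K_E$ lies in a maximal subgroup of $G$, and all maximal subgroups containing $K_E$ have infinite index.
\end{proposition}

\section{The groups $G_n$ are $p$-groups}\label{sec:torsion}

For $g\in G_n$ let $\ell(g)$ be the least number of factors from $D_n$ in an expression of $g$ as a product of elements of $Q_n\cup D_n$. We argue by induction on $\ell$, for all $n$ at once, by passing to sections of a power of $g$. The difficulty is that $\ell$ need not decrease in this passage, as in Example~\ref{ex:good}, where $\ell(g)\le 1$ and $\ell(z)\le1$ is all one can say. The next lemma shows that the mechanism of that example takes over whenever $\ell$ does not decrease.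

\begin{lemma}\label{lem:onestep}
Let $g\in G_n$ with $k=\ell(g)\ge1$, let $q=\pi_n(g)$ and let $m$ be the order of $q$. Then $g^m$ fixes the first level, and for each $x\in X_n$ the section $z=(g^m)|_x\in G_{n+1}$ satisfies at least one of the following:
\begin{enumerate}
\item[(i)] $\ell(z)<k$;
\item[(ii)] $z\in D_{n+1}$;
\item[(iii)] $\ell(z)\le k$ and $\chi(\pi_{n+1}(z))=0$.
\end{enumerate}
If $\chi(q)=0$, then \textup{(i)} or \textup{(ii)} holds.
\end{lemma}

\begin{proof}
Write $g=a_0\,\delta_n(d^{(1)})\,a_1\cdots\delta_n(d^{(k)})\,a_k$ with $a_i\in Q_n$ and $d^{(i)}\in D$. Then $q=a_0a_1\cdots a_k$, and moving the rooted factors to the right gives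
\[
g=t_1\cdots t_k\,q,\qquad t_i=q_i\,\delta_n(d^{(i)})\,q_i^{-1},\qquad q_i=a_0\cdots a_{i-1}.
\]
Since $\pi_n(g^m)=q^m=1$, the element $g^m$ fixes the first level. The $t_i$ fix the first level, so $g|_y=t_1|_{qy}\cdots t_k|_{qy}$ for $y\in X_n$, and as in \eqref{eq:test},
\[
z=(g^m)|_x=\prod_{r=m,m-1,\dots,1}\ \prod_{i=1}^{k}t_i|_{q^rx}.
\]
The letters $q^rx$, $1\le r\le m$, run once through the orbit $O=\langle q\rangle x$. So each $t_i$ contributes its section at each $y\in O$ exactly once, and by \eqref{eq:conjugate} this section is $\delta_{n+1}(d^{(i)})$ if $y=q_i$, it is $\omega_{n+1}(d^{(i)})$ if $y\in q_iS$, and it is trivial otherwise. The number of factors from $D_{n+1}$ is the number of indices $i$ with $q_i\in O$. If some $q_i$ is not in $O$, then (i) holds.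

Suppose that all $q_i$ lie in $O$, say $q_i=q^{r_i}x$. For $s\in S$,
\[
q_is\in O\iff q^{r_i}xs\in\langle q\rangle x\iff s\in x^{-1}\langle q\rangle x ,
\]
a condition that does not depend on $i$. By (S1), the subgroup $x^{-1}\langle q\rangle x$ contains no element of $S$ or all of $S$. In the first case no rooted factor occurs, so $z$ is a product of the $\delta_{n+1}(d^{(i)})$ and (ii) holds. In the second case $z$ is a product, in some order, of each $\delta_{n+1}(d^{(i)})$ once and each $\omega_{n+1}(d^{(i)})$ exactly $|S|=p$ times. Then $\ell(z)\le k$, and since $\chi\circ\pi_{n+1}$ is a homomorphism to $\mathbb{Z}/p\mathbb{Z}$ that is trivial on $D_{n+1}$,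
\[
\chi(\pi_{n+1}(z))=\sum_{i=1}^k p\,\chi\bigl(\omega_{n+1}(d^{(i)})\bigr)=0 ,
\]
so (iii) holds. Finally, if $\chi(q)=0$, then $x^{-1}\langle q\rangle x$ lies in the kernel of $\chi$, and by (S2) the second case does not occur.
\end{proof}

\begin{proposition}\label{prop:torsion}
Each $G_n$ is a $p$-group.
\end{proposition}

\begin{proof}
We prove by induction on $k\ge0$ that, for all $n$, every $g\in G_n$ with $\ell(g)\le k$ has $p$-power order. For $k=0$ we have $g\in Q_n$. Let $k\ge1$ and assume the statement for $k-1$. It remains to treat elements $g$ with $\ell(g)=k$. Let $m$ be the order of $\pi_n(g)$, a power of $p$. By (T1) it suffices to show that all first-level sections of $g^m$ have $p$-power order. Sections of type (i) in Lemma~\ref{lem:onestep} do by the induction hypothesis, and sections of type (ii) do because $D_{n+1}\cong D$ is a $p$-group.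

If $\chi(\pi_n(g))=0$, all sections are of type (i) or (ii). So, for all $n$, every $g\in G_n$ with $\ell(g)\le k$ and $\chi(\pi_n(g))=0$ has $p$-power order. This statement, applied in $G_{n+1}$, covers the sections of type (iii), and the general case follows.
\end{proof}

\section{The group $G(D)$ is a branch group}\label{sec:branch}

\begin{lemma}\label{lem:transitive}
For every $b\in G_{n+1}$ there is $g\in G_n$ that fixes the first level and has $g|_1=b$. Each $G_n$ acts transitively on every level of $T_n$.
\end{lemma}

\begin{proof}
The map $g\mapsto g|_1$ is a homomorphism from $\ker\pi_n$ to $G_{n+1}$. By \eqref{eq:conjugate}, it sends $\delta_n(d)$ to $\delta_{n+1}(d)$, and it sends $c^{-1}\delta_n(d)c$ to $\omega_{n+1}(d)$, because $1=c^{-1}c\in c^{-1}S$. As $\omega_{n+1}(D)=Q_{n+1}$, the image contains the generators of $G_{n+1}$. This proves the first claim.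

We prove by induction on $l$ that all $G_n$ are transitive on words of length $l$. There is nothing to prove for $l=0$. Let $xw$ and $x'w'$ be words of length $l+1$ in $T_n$. The rooted automorphisms $x^{-1}$ and $x'^{-1}$ map them to $1w$ and $1w'$. By induction some $b\in G_{n+1}$ maps $w$ to $w'$, and an element $g$ as in the first claim maps $1w$ to $1w'$.
\end{proof}

Rigid stabilizers require elements whose support is a single letter. No conjugate of a directed automorphism is designed to have this property, but by (T2) a commutator has it when the supports of its entries meet in one letter only. We need enough such pairs to produce all commutators of generators of $G_{n+1}$.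

\begin{lemma}\label{lem:derived}
For all $n$ and all $x\in X_n$ we have $x*G_{n+1}'\le G_n$.
\end{lemma}

\begin{proof}
Let $B=\{a\in G_{n+1}:1*a\in G_n\}$, a subgroup of $G_{n+1}$. By \eqref{eq:conjstar}, $x\,(1*a)\,x^{-1}=x*a$ for the rooted automorphism $x\in Q_n$, so it suffices to show that $G_{n+1}'\le B$. If $b\in G_{n+1}$ and $g$ is as in Lemma~\ref{lem:transitive}, then \eqref{eq:conjstar} gives $g\,(1*a)\,g^{-1}=1*(bab^{-1})$. So $B$ is normal in $G_{n+1}$, and it suffices to show that the generators of $G_{n+1}$ commute modulo $B$. By (T2), if $\alpha,\beta\in G_n$ fix the first level and their supports have no common letter other than $1$, then $[\alpha,\beta]=1*[\alpha|_1,\beta|_1]$, so $[\alpha|_1,\beta|_1]\in B$.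

Put $\kappa=1+p(p-1)$, so that $c^{\kappa}\in S$. For $d\in D$ consider the following three elements of $G_n$. By \eqref{eq:conjugate}, their sections at $1$ are as listed, and their supports consist of letters $c^k$ with $k$ in the listed set, where $i$ runs through $0,\dots,p-1$:
\[
\begin{array}{l|l|l}
\text{element} & \text{section at }1 & \text{exponents }k\\ \hline
\delta_n(d) & \delta_{n+1}(d) & J_0=\{0\}\cup\{1+pi\}\\
c^{-1}\delta_n(d)\,c & \omega_{n+1}(d) & J_1=\{-1\}\cup\{pi\}\\
c^{-\kappa}\delta_n(d)\,c^{\kappa} & \omega_{n+1}(d) & J_2=\{-\kappa\}\cup\{-pi\}
\end{array}
\]
In the last row, the exponents $-\kappa+1+pj=-p(p-1-j)$ have been reindexed. All these exponents lie in the interval $[-\kappa,\kappa]$, and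
\[
p^3-2\kappa=p^2(p-2)+2(p-1)>0 .
\]
So two of them give the same letter only if they are equal as integers. Now $J_0\cap J_1=\{0\}$: the elements of $J_0$ are nonnegative, which excludes $-1$, and $0$ is the only multiple of $p$ in $J_0$. Also $J_1\cap J_2=\{0\}$: the elements of $J_2$ are nonpositive, the only negative element of $J_1$ is $-1$, and $-1$ is neither $-\kappa$ nor a multiple of $p$. For $p=2$, the sets are $J_0=\{0,1,3\}$, $J_1=\{-1,0,2\}$ and $J_2=\{-3,-2,0\}$.

The first two rows, for arbitrary elements $d,e\in D$, give $[\delta_{n+1}(d),\omega_{n+1}(e)]\in B$, and the last two rows give $[\omega_{n+1}(d),\omega_{n+1}(e)]\in B$. Since $\omega_{n+1}$ is onto, $Q_{n+1}$ commutes modulo $B$ with $D_{n+1}$ and with itself.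

It remains to treat two directed generators $\delta_{n+1}(d)$ and $\delta_{n+1}(e)$. Here we use supports one level down. Choose $r\in Q_{n+1}\setminus\langle c\rangle$. By \eqref{eq:conjugate}, the support of $r\,\delta_{n+1}(d)\,r^{-1}$ lies in $r\langle c\rangle$ and the support of $\delta_{n+1}(e)$ lies in $\langle c\rangle$. These cosets are disjoint, so the two elements commute by (T2). Since $r\,\delta_{n+1}(d)\,r^{-1}$ is congruent to $\delta_{n+1}(d)$ modulo $B$, we get $[\delta_{n+1}(d),\delta_{n+1}(e)]\in B$.
\end{proof}

\begin{remark}
This proof accounts for the two finite factors of $D$. The factor $C_p$ supplies the element $r$ even when $H=1$. The order $p^3$ of $c$ makes $S$ short compared with $\langle c\rangle$. If $c$ had order $p^2$, then $S$ would be the coset $c\langle c^p\rangle$, and every conjugate $q\,\delta_n(d)\,q^{-1}$ with $1\in qS$ would have the section $\omega_{n+1}(d)$ at all $p$ letters of $\langle c^p\rangle$; commutators of two such conjugates would not isolate the letter~$1$.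
\end{remark}

\begin{proposition}\label{prop:branch}
The group $G=G(D)$ is a branch group on $T$.
\end{proposition}

\begin{proof}
The tree $T$ is spherically homogeneous, each vertex of level $n$ having $|Q_n|\ge p^4$ children, and $G$ is transitive on levels by Lemma~\ref{lem:transitive}. For a group $\Theta$ let $\Theta^{(0)}=\Theta$ and $\Theta^{(m+1)}=(\Theta^{(m)})'$. We claim that, for all $n,m\ge0$ and all words $v$ of length $m$ in $T_n$,
\[
v*G_{n+m}^{(m)}\le G_n .
\]
For $m=0$ this is trivial. Assume it for $m$ and all $n$, and let $xw$ be a word of length $m+1$ in $T_n$. Then $w*G_{n+1+m}^{(m)}\le G_{n+1}$, and taking derived subgroups gives $w*G_{n+1+m}^{(m+1)}\le G_{n+1}'$. By Lemma~\ref{lem:derived}, $xw*a=x*(w*a)\in G_n$ for all $a\in G_{n+1+m}^{(m+1)}$. This proves the claim.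

If $\Theta$ is a finitely generated torsion group, then $\Theta/\Theta'$ is a finitely generated abelian torsion group, hence finite, and $\Theta'$ is finitely generated because it has finite index in $\Theta$. By induction all $\Theta^{(m)}$ have finite index in $\Theta$. By Proposition~\ref{prop:torsion} this applies to $G_m$.

Let $\mathrm{St}_G(m)$ be the pointwise stabilizer of level $m$ in $G$; it has finite index in $G$. The map $g\mapsto(g|_v)_v$ embeds $\mathrm{St}_G(m)$ into $\prod_vG_m$, with $v$ ranging over level $m$. By the claim, $\prod_v v*G_m^{(m)}$ is a subgroup of $\mathrm{rist}_G(m)\le\mathrm{St}_G(m)$, and its image $\prod_vG_m^{(m)}$ has finite index in $\prod_vG_m$. Hence $\mathrm{rist}_G(m)$ has finite index in $\mathrm{St}_G(m)$, and so in $G$.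
\end{proof}

\section{Germs at the ray $111\cdots$}\label{sec:germs}

We must show that $K_E=\langle Q_0,E_0\rangle$ is a proper subgroup of $G$ when $E$ is a proper subgroup of $D$. The tool is the sequence of sections $g|_{1^n}$ along the ray $\xi=111\cdots$. Rooted sections die after one more level, whereas directed ones persist along $\xi$; in the end only directed factors survive, and they come from $E$.

\begin{example}
Let $g=\delta_0(e)\cdot c^{-1}\delta_0(e')\,c\cdot\delta_0(e'')$. All three factors fix the first level, so $g|_1=\delta_1(e)\,q\,\delta_1(e'')$ with $q=\omega_1(e')$, and $g|_{11}=\delta_1(e)|_{q}\;\delta_2(e'')$. If $q=1$, then $g|_{1^n}=\delta_n(ee'')$ for $n\geq 1$. If $q\ne1$, then $\delta_1(e)|_q$ is rooted or trivial, so $g|_{1^n}=\delta_n(e'')$ for $n\ge3$. In both cases the outcome is a product of some of the elements $e,e',e''$.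
\end{example}

\begin{lemma}\label{lem:germ}
For every $g\in G$ there is a unique $\gamma(g)\in D$ such that $g|_{1^n}=\delta_n(\gamma(g))$ for all large $n$. We have $\gamma(\delta_0(d))=d$ for $d\in D$, and $\gamma(K_E)\subseteq E$ for every $E\le D$. Consequently $K_E\cap D_0=E_0$.
\end{lemma}

\begin{proof}
Uniqueness holds because the $\delta_n$ are injective. We first compute the sections of generators along an arbitrary $\eta\in\partial T$. For $q\in Q_0$, the section $q|_{\eta_n}$ is trivial for $n\ge1$. For $d\in D$, \eqref{eq:recursion} gives $\delta_0(d)|_{1^n}=\delta_n(d)$ for all $n$, so $\gamma(\delta_0(d))=d$. If $\eta\ne\xi$, write $\eta=1^mx\cdots$ with $x\ne1$. Then $\delta_0(d)|_{1^mx}=\delta_m(d)|_x$ is rooted or trivial, so $\delta_0(d)|_{\eta_n}$ is trivial for $n\ge m+2$.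

Let $E\le D$ and $g\in K_E$; the case $E=D$ covers all $g\in G$. Write $g=s_1\cdots s_k$ with $s_i\in Q_0\cup E_0$, and put $\eta^{(i)}=s_{i+1}\cdots s_k(\xi)$. By \eqref{eq:sections},
\[
g|_{1^n}=s_1|_{\eta^{(1)}_n}\;s_2|_{\eta^{(2)}_n}\cdots s_k|_{\eta^{(k)}_n}.
\]
For all large $n$, the $i$-th factor is $\delta_n(e^{(i)})$ if $s_i=\delta_0(e^{(i)})$ with $e^{(i)}\in E$ and $\eta^{(i)}=\xi$, and it is trivial otherwise. So $g|_{1^n}=\delta_n(e)$ for all large $n$, where $e\in E$ is the product, in order, of the $e^{(i)}$ that occur. Thus $\gamma(g)$ exists and lies in $E$. Finally, if $\delta_0(d)\in K_E$, then $d=\gamma(\delta_0(d))\in E$.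
\end{proof}

We call $\gamma(g)$ the \emph{germ} of $g$ at $\xi$. If $h$ fixes $\xi$, then $(gh)|_{1^n}=g|_{1^n}\,h|_{1^n}$, so on the stabilizer of $\xi$ the map $\gamma$ is a homomorphism onto $D$; in this sense $D$ is the group of germs of $G$ at $\xi$.

\begin{proof}[Proof of Proposition~\ref{prop:GD}]
The group $G$ is finitely generated, contains $D_0\cong D$ by Lemma~\ref{lem:delta}, and is a branch $p$-group by Propositions~\ref{prop:torsion} and~\ref{prop:branch}. It is infinite because it is transitive on levels of unbounded size. It is residually finite because the pointwise stabilizers of the levels are normal subgroups of finite index with trivial intersection. Let $E<D$ be proper with $ED'=D$. By Lemma~\ref{lem:germ}, $K_E\cap D_0=E_0\ne D_0$, so $K_E\ne G$. The subgroup $K_EG'$ contains $Q_0$ and $E_0D_0'=D_0$, so it equals $G$. The last assertion is Lemma~\ref{lem:criterion}.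
\end{proof}

The case $H=1$ already gives something that we need: $G(C_p\times C_{p^3})$ is a finitely generated infinite residually finite $p$-group.

\section{A residually finite $p$-group outside $\mathcal{MF}$}\label{sec:algebra}

By Proposition~\ref{prop:GD} it remains to find a finitely generated residually finite $p$-group $H$ with a proper subgroup that maps onto $H/H'$. We translate this into a question about left ideals of a group algebra.

\subsection{Wreath products and left ideals}

Let a group $\Lambda$ act on a set $\Omega$, and let $\mathbb{F}_p[\Omega]$ be the $\mathbb{F}_p$-vector space with basis $\Omega$, with the induced action. The semidirect product $\mathbb{F}_p[\Omega]\rtimes\Lambda$ consists of pairs $(r,\lambda)$ with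
\[
(r,\lambda)(r',\lambda')=(r+\lambda r',\lambda\lambda').
\]
When $\Omega=\Lambda$ with the action by left multiplication, this is the (restricted) wreath product $C_p\wr\Lambda$, and $\mathbb{F}_p[\Lambda]$ is the group algebra, acted on by left multiplication.

\begin{lemma}\label{lem:rf}
Let $\Lambda$ be a finitely generated residually finite $p$-group acting transitively on a set $\Omega$. Suppose that for every finite subset $\Omega_0\subseteq\Omega$ there is a $\Lambda$-equivariant map from $\Omega$ to a finite $\Lambda$-set that is injective on $\Omega_0$. Then $\mathbb{F}_p[\Omega]\rtimes\Lambda$ is a finitely generated residually finite $p$-group. In particular, so is $C_p\wr\Lambda$.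
\end{lemma}

\begin{proof}
The group is an extension of an elementary abelian $p$-group by a $p$-group, hence a $p$-group. By transitivity it is generated by $\Lambda$ and one basis vector. Let $(r,\lambda)$ be a nontrivial element. If $\lambda\ne1$, project onto $\Lambda$ and then onto a finite quotient of $\Lambda$ in which $\lambda$ survives. If $\lambda=1$, then $r\ne0$. Let $\Omega_0$ be the finite set of basis vectors that occur in $r$, let $\Omega\to\overline\Omega$ be an equivariant map to a finite $\Lambda$-set that is injective on $\Omega_0$, and let $\overline\Lambda$ be the finite group of permutations that $\Lambda$ induces on $\overline\Omega$. We obtain a homomorphism to the finite group $\mathbb{F}_p[\overline\Omega]\rtimes\overline\Lambda$, and the image of $r$ in $\mathbb{F}_p[\overline\Omega]$ is nonzero.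

For $\Omega=\Lambda$ and a finite subset $\Omega_0$, choose for each pair of distinct $a,b\in\Omega_0$ a normal subgroup of finite index not containing $a^{-1}b$, and let $\overline\Omega$ be the quotient of $\Lambda$ by the intersection of these subgroups.
\end{proof}

The \emph{augmentation ideal} $\Delta$ of $R=\mathbb{F}_p[\Lambda]$ is the kernel of the ring homomorphism $R\to\mathbb{F}_p$ sending every $\lambda\in\Lambda$ to $1$. It has codimension $1$, and it is generated as an additive group by the elements $\lambda-1$, since $\mathbb{F}_p$ is a prime field.

\begin{lemma}\label{lem:ideal}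
Let $\Lambda$ be a group, $R=\mathbb{F}_p[\Lambda]$ and $H=C_p\wr\Lambda=R\rtimes\Lambda$. For each left ideal $I\ne R$ with $I\not\subseteq\Delta$, the subgroup $H_I=I\rtimes\Lambda$ is proper and satisfies $H_IH'=H$.
\end{lemma}

\begin{proof}
The set $H_I$ is a subgroup because $\Lambda I\subseteq I$, and it is proper because $I\ne R$. We have $[(0,\lambda),(1,1)]=(\lambda-1,1)$, so $H'$ contains $(r,1)$ for all $r\in\Delta$. Since $\Delta$ has codimension $1$ and $I\not\subseteq\Delta$, we have $I+\Delta=R$. So $H_IH'$ contains $R$ and $\Lambda$.
\end{proof}

An element of augmentation $1$ has the form $1-y$ with $y\in\Delta$. So we need a group $\Lambda$ and an element $y\in\Delta$ such that $1-y$ has no left inverse; then $I=R(1-y)$ will do. Such a $y$ cannot be nilpotent, since otherwise the finite sum $\sum_iy^i$ inverts $1-y$. Non-nilpotence is not sufficient by itself: for a group element $g$, the element $y=1-g$ lies in $\Delta$ and $1-y=g$ is invertible whatever the powers of $y$ are. It becomes sufficient when $R$ is graded by the nonnegative integers and $y$ is homogeneous of degree $1$, because the only candidate for the inverse is then the geometric series.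 A second wreath product provides the grading.

\subsection{A non-nilpotent homogeneous element}

Let $L$ be a group and $W=C_p\wr L$, now written multiplicatively:
\[
W=N\rtimes L,\qquad N=\bigoplus_{h\in L}\langle a_h\rangle,\qquad a_h^p=1,\qquad g\,a_h\,g^{-1}=a_{gh}.
\]
Let $A=\mathbb{F}_p[W]$ and $u_h=a_h-1$. In characteristic $p$ we have $u_h^p=a_h^p-1=0$, and $\mathbb{F}_p[\langle a_h\rangle]=\mathbb{F}_p[u_h]/(u_h^p)$. The group algebra of a direct product of finitely many groups is the tensor product of their group algebras, and $N$ is the union of such products. Hence $\mathbb{F}_p[N]$ is the quotient of the polynomial ring in the variables $u_h$, $h\in L$, by the relations $u_h^p=0$, and the monomials with all exponents less than $p$ form a basis; call them \emph{reduced}. Since $A=\bigoplus_{g\in L}\mathbb{F}_p[N]\,g$, the elements $\mu g$ with $\mu$ a reduced monomial and $g\in L$ form a basis of $A$. Let $A_i$ be the span of the $\mu g$ with $\deg\mu=i$. Conjugation by $g$ permutes the variables, $g\,u_h\,g^{-1}=u_{gh}$, and a product of two reduced monomials is zero or a reduced monomial whose degree is the sum of the degrees. Therefore $A_iA_j\subseteq A_{i+j}$,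 and $A=\bigoplus_{i\ge0}A_i$ is a graded ring.

Let $\Sigma$ be a finite set that generates $L$ as a monoid, and put
\[
y=\sum_{s\in\Sigma}u_1s\in A_1 .
\]
It lies in the augmentation ideal of $A$, because $u_1$ does. For a sequence $(s_1,\dots,s_n)\in\Sigma^n$ put $h_0=1$ and $h_i=s_1\cdots s_i$. Moving the elements of $L$ to the right gives
\begin{equation}\label{eq:yn}
y^n=\sum_{(s_1,\dots,s_n)\in\Sigma^n}u_{h_0}u_{h_1}\cdots u_{h_{n-1}}\,h_n .
\end{equation}
So $y^n$ is a sum over walks of length $n$ from $1$ in the Cayley graph of $L$. The term of a walk records the vertices visited before the last step, with multiplicity, and the endpoint; it vanishes if some vertex is visited $p$ times before the last step.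

\begin{example}
Let $p=2$, let $L=\langle t\rangle$ be infinite cyclic, $\Sigma=\{t,t^{-1}\}$, and write $u_i$ for $u_{t^i}$. A walk survives only if its first $n-1$ steps go in one direction, so for $n\ge2$
\[
y^n=u_0u_1\cdots u_{n-1}\,(t^n+t^{n-2})+u_0u_{-1}\cdots u_{-(n-1)}\,(t^{-n}+t^{-(n-2)})\ne0 .
\]
If instead $L$ is finite, then $A_i=0$ for $i>(p-1)|L|$ and $y$ is nilpotent.
\end{example}

In general, different walks may give the same basis element, and their contributions could cancel modulo $p$. This does not happen for geodesic walks, which are determined by their terms.

\begin{lemma}\label{lem:y}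
Let $L$ be an infinite group generated as a monoid by the finite set $\Sigma$. Then $y^n\ne0$ for all $n$, and $A(1-y)\ne A$.
\end{lemma}

\begin{proof}
Let $|h|$ be the least length of a word in $\Sigma$ representing $h\in L$. Only finitely many elements have length below a given bound, so lengths are unbounded. If $|s_1\cdots s_N|=N$, then $|s_1\cdots s_i|=i$ for all $i\le N$, since a shorter word for a prefix would give a shorter word for the whole product. So we can fix $(s_1,\dots,s_n)$ with $|h_i|=i$ for $0\le i\le n$. The $h_i$ are distinct, so $\beta=u_{h_0}\cdots u_{h_{n-1}}h_n$ is a basis element of $A$.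

Every term of \eqref{eq:yn} is zero or a basis element. Suppose that a sequence $(s_1',\dots,s_n')$, with partial products $h_i'$, gives the term $\beta$. Then $h_n'=h_n$, and $h_0',\dots,h_{n-1}'$ are the elements $h_0,\dots,h_{n-1}$ in some order. Let $i\le n-1$. Since $|h_j'|\le j$, the $i+1$ distinct elements $h_0',\dots,h_i'$ have length at most $i$, and the elements of $\{h_0,\dots,h_{n-1}\}$ of length at most $i$ are $h_0,\dots,h_i$. So $\{h_0',\dots,h_i'\}=\{h_0,\dots,h_i\}$. Comparing consecutive values of $i$ gives $h_i'=h_i$ for all $i\le n-1$, hence for all $i\le n$, and $s_i'=(h'_{i-1})^{-1}h_i'=s_i$. Thus $\beta$ has coefficient $1$ in $y^n$, and $y^n\ne0$.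

Suppose that $z(1-y)=1$ with $z=\sum_iz_i$ and $z_i\in A_i$. Comparing homogeneous components gives $z_0=1$ and $z_i=z_{i-1}y$ for $i\ge1$. So $z_i=y^i\ne0$ for all $i$, which is impossible since only finitely many $z_i$ are nonzero. Hence $1\notin A(1-y)$.
\end{proof}

For the rest of the paper, $L=G(C_p\times C_{p^3})$, a finitely generated infinite residually finite branch $p$-group by Proposition~\ref{prop:GD}, and $\Sigma$ is a finite generating set of $L$. Since $L$ is torsion, inverses are positive powers, so $\Sigma$ generates $L$ as a monoid. We keep the notation $W$, $A$, $y$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]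
By Lemma~\ref{lem:rf}, applied twice, $W=C_p\wr L$ and $H=C_p\wr W=A\rtimes W$ are finitely generated residually finite $p$-groups. Let $I=A(1-y)$. Then $I\ne A$ by Lemma~\ref{lem:y}, and $I$ is not contained in the augmentation ideal, because $1-y$ has augmentation $1$. By Lemma~\ref{lem:ideal}, $H_I$ is a proper subgroup of $H$ with $H_IH'=H$. Let $D=H\times C_p\times C_{p^3}$ and $E=H_I\times C_p\times C_{p^3}$. Then $E\ne D$ and $ED'=D$. By Proposition~\ref{prop:GD}, $G(D)$ is a finitely generated branch $p$-group with a maximal subgroup of infinite index.
\end{proof}

\section{The $p$-regular tree and the counting statements}\label{sec:many}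

\subsection{Refining the tree}

The levels of $T$ branch into $|Q_n|$ children at once. Since $Q_n$ is a $p$-group acting by left multiplication, this branching can be broken into steps of size $p$.

\begin{lemma}\label{lem:regular}
The group $G=G(D)$ acts as a branch group on the $p$-regular rooted tree.
\end{lemma}

\begin{proof}
For each $n$ choose subgroups $Q_n=P_{n,0}>P_{n,1}>\dots>P_{n,k_n}=1$, each of index $p$ in the previous one, by taking maximal subgroups repeatedly. Let $T^\sharp$ have as vertices the pairs $(v,C)$, where $v$ is a word of some length $n$ in $T$ and $C$ is a left coset of some $P_{n,i}$ in $Q_n$, with $(v,\{x\})$ identified with $(vx,Q_{n+1})$. If $C$ is a coset of $P_{n,i}$ with $i<k_n$, the children of $(v,C)$ are the pairs $(v,C')$ with $C'\subset C$ a left coset of $P_{n,i+1}$; there are $p$ of them. So $T^\sharp$ is the $p$-regular rooted tree, and the vertices of $T$ are among its vertices via $v\mapsto(v,Q_n)$.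

Define $g\,(v,C)=(g(v),\pi_n(g|_v)C)$. This is an action by \eqref{eq:sections}. It preserves inclusions of cosets, and it respects the identification because $g(vx)=g(v)\,\bigl(\pi_n(g|_v)x\bigr)$. It extends the action on the vertices of $T$, so it is faithful. Each level of $T^\sharp$ consists of the pairs $(v,xP_{n,i})$ for some fixed $n$ and $i$. It is the image of level $n+1$ of $T$ under the equivariant map $vx\mapsto(v,xP_{n,i})$, so $G$ is transitive on it.

Let $w$ be a vertex of this level of $T^\sharp$, let $v'$ be a vertex of level $n+1$ of $T$ below $w$, and let $g\in G$ act trivially on $T$ outside the subtree rooted at $v'$. Then $g$ fixes $v'$, as it fixes all other vertices of that level. Let $w'$ be a vertex of $T^\sharp$ outside the subtree rooted at $w$. Either $w'$ is an ancestor of $v'$, or $w'$ is incomparable with $v'$ and then has a descendant in $T$ outside the subtree rooted at $v'$. In both cases $g$ fixes a descendant of $w'$, hence $w'$. So $g$ lies in the rigid stabilizer of $w$. Every vertex of level $n+1$ of $T$ lies below some such $w$, so the rigid stabilizer of this level of $T^\sharp$ contains $\mathrm{rist}_G(n+1)$, which has finite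 index by Proposition~\ref{prop:branch}.
\end{proof}

\subsection{Many maximal subgroups}

Different subgroups $K_E$ may lie in the same maximal subgroup of $G$. To keep them apart we use maximal left ideals: the ideal can then be read off from any maximal subgroup containing $K_E$. To obtain $2^{\aleph_0}$ such ideals we place infinitely many copies $y_i$ of $y$ in the group algebra of one finitely generated group and, for each $i$ independently, put either $1-y_i$ or $y_i$ into the ideal. A second factor $L$ indexes the copies.

\begin{lemma}\label{lem:manyideals}
Let $\Lambda=C_p\wr(L\times L)$ and $R=\mathbb{F}_p[\Lambda]$, with augmentation ideal $\Delta$. Then $R$ has $2^{\aleph_0}$ distinct maximal left ideals that are not contained in $\Delta$.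
\end{lemma}

\begin{proof}
Write $\Lambda=N^*\rtimes(L\times L)$ with $N^*=\bigoplus_{(g,i)\in L\times L}\langle a_{(g,i)}\rangle$, and put $u_{(g,i)}=a_{(g,i)}-1$. Let $\Lambda^\circ=N^*\rtimes(L\times1)$ and $R^\circ=\mathbb{F}_p[\Lambda^\circ]$. For $i\in L$ let
\[
y_i=\sum_{s\in\Sigma}u_{(1,i)}\,(s,1)\in R^\circ\cap\Delta .
\]
For a nonempty subset $Z\subseteq L$, let $I^\circ_Z$ be the left ideal of $R^\circ$ generated by the elements $1-y_i$ with $i\in Z$ and $y_i$ with $i\notin Z$.

We claim that $1\notin I^\circ_Z$. Define a homomorphism $N^*\to N$ by $a_{(g,i)}\mapsto a_g$ if $i\in Z$ and $a_{(g,i)}\mapsto1$ if $i\notin Z$. Conjugation by $(h,1)$ sends $a_{(g,i)}$ to $a_{(hg,i)}$ without changing $i$, and conjugation by $h$ sends $a_g$ to $a_{hg}$. So together with $(h,1)\mapsto h$ this defines a group homomorphism $\Lambda^\circ\to W$; this is the reason for working in $\Lambda^\circ$ first. Let $\theta\colon R^\circ\to A$ be the induced ring homomorphism. Then $\theta(y_i)=y$ for $i\in Z$ and $\theta(y_i)=0$ for $i\notin Z$. Hence $\theta(I^\circ_Z)\subseteq A(1-y)$, which does not contain $1$ by Lemma~\ref{lem:y}. This proves the claim.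

The elements $(1,i)$, $i\in L$, represent the left cosets of $\Lambda^\circ$ in $\Lambda$, so $R=\bigoplus_{i\in L}(1,i)R^\circ$ and $RI^\circ_Z=\bigoplus_{i\in L}(1,i)I^\circ_Z$. This left ideal meets $R^\circ$ in $I^\circ_Z$, so it does not contain $1$. By Zorn's lemma it lies in a maximal left ideal $I_Z$ of $R$. As $Z$ is nonempty, $I_Z$ contains an element $1-y_i$ of augmentation $1$, so $I_Z\not\subseteq\Delta$. If $Z\ne Z'$, we may assume by symmetry that there is $i\in Z\setminus Z'$. Then $1-y_i\in I_Z$ and $y_i\in I_{Z'}$, and no proper left ideal contains both. So $I_Z\ne I_{Z'}$. The countably infinite set $L$ has $2^{\aleph_0}$ nonempty subsets.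
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}\textup{(a)}]
Let $\Lambda$, $R$ and $I_Z$ be as in Lemma~\ref{lem:manyideals} and its proof, and let $H^*=C_p\wr\Lambda=R\rtimes\Lambda$. By Lemma~\ref{lem:rf}, applied to $L\times L$ and then to $\Lambda$, the group $H^*$ is a finitely generated residually finite $p$-group, and so is $H=\Gamma\times H^*$. Let $D=\Gamma\times H^*\times C_p\times C_{p^3}$ and $G=G(D)$. By Proposition~\ref{prop:GD} and Lemma~\ref{lem:regular}, $G$ is a finitely generated $p$-group that acts as a branch group on the $p$-regular rooted tree, and $\Gamma\le D\cong D_0\le G$.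

Put $E_Z=\Gamma\times(I_Z\rtimes\Lambda)\times C_p\times C_{p^3}$. By Lemma~\ref{lem:ideal}, $E_Z\ne D$ and $E_ZD'=D$. By Proposition~\ref{prop:GD} there is a maximal subgroup $M_Z\ge K_{E_Z}$ of $G$, and it has infinite index. We recover $I_Z$ from $M_Z$. View $H^*$ as a subgroup of $D$ and let
\[
\widetilde I_Z=\{r\in R:\delta_0((r,1))\in M_Z\}.
\]
This is an additive subgroup of $R$ containing $I_Z$. Since $\delta_0(\Lambda)\le M_Z$ and $(0,\lambda)(r,1)(0,\lambda)^{-1}=(\lambda r,1)$, it is closed under left multiplication by $\Lambda$; as every element of $R$ is a finite sum of elements of $\Lambda$, it is a left ideal. If $\widetilde I_Z=R$, then $M_Z$ contains $D_0$, because $D$ is generated by $E_Z$ and $R$; it also contains $Q_0$, so $M_Z=G$, a contradiction. By maximality of $I_Z$ we get $\widetilde I_Z=I_Z$. Since the $I_Z$ are distinct, so are the $M_Z$. This gives $2^{\aleph_0}$ maximal subgroups of infinite index, and there are no more because the countable group $G$ has only $2^{\aleph_0}$ subsets.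
\end{proof}

\subsection{Many groups}

A countable group contains only countably many finitely generated subgroups. So (b) will follow from (a) once we have enough different groups $\Gamma$ to embed. We obtain them from the orbits of $L$ on the boundary of its tree, encoding a point stabilizer in the relations of a semidirect product.

\begin{proof}[Proof of Theorem~\ref{thm:strong}\textup{(b)}]
Let $T$ be the tree on which $L=G(C_p\times C_{p^3})$ was constructed. We first show that distinct points $\zeta\ne\zeta'$ of $\partial T$ have distinct stabilizers in $L$. Choose $m$ with $\zeta_m\ne\zeta'_m$ and let $v=\zeta'_m$. The orbit $L\zeta'$ is infinite, because its prefixes of length $n$ fill level $n$ for every $n$. As $\mathrm{rist}_L(m)$ has finite index in $L$, the orbit $\mathrm{rist}_L(m)\zeta'$ is infinite too. It equals $\mathrm{rist}_L(v)\zeta'$, since the rigid stabilizers of the other vertices of level $m$ fix $\zeta'$ and commute with $\mathrm{rist}_L(v)$. So some $g\in\mathrm{rist}_L(v)$ moves $\zeta'$, and it fixes $\zeta$, which does not pass through $v$.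

For $\zeta\in\partial T$ let $\Gamma_\zeta=\mathbb{F}_p[L\zeta]\rtimes L$, and write $b_\eta$ for the basis vector of $\eta\in L\zeta$. The maps $\eta\mapsto\eta_m$ from $L\zeta$ to level $m$ are equivariant, and on a given finite subset they are injective for large $m$. By Lemma~\ref{lem:rf}, $\Gamma_\zeta$ is a finitely generated residually finite $p$-group. Let $G_\zeta$ be the group given by part (a) for $\Gamma=\Gamma_\zeta$.

Let $F$ be the free group on $x_1,\dots,x_r,x$, where $r=|\Sigma|$, and let $\varphi_\zeta\colon F\to\Gamma_\zeta$ send $x_1,\dots,x_r$ to the elements of $\Sigma$, in a fixed order, and $x$ to $(b_\zeta,1)$. If $w\in\langle x_1,\dots,x_r\rangle$ represents $g\in L$, then $\varphi_\zeta([w,x])=(b_{g\zeta}-b_\zeta,1)$, so $[w,x]\in\ker\varphi_\zeta$ if and only if $g\zeta=\zeta$. Thus $\ker\varphi_\zeta$ determines the stabilizer of $\zeta$, and distinct points $\zeta$ give distinct kernels.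

Fix a countable group $G^*$. If $G_\zeta\cong G^*$, then composing $\varphi_\zeta$ with the embedding $\Gamma_\zeta\to G_\zeta$ and an isomorphism gives a homomorphism $F\to G^*$ with kernel $\ker\varphi_\zeta$. There are only countably many homomorphisms $F\to G^*$, each being determined by $r+1$ elements of $G^*$. So $G_\zeta\cong G^*$ for only countably many $\zeta$. The set $\partial T$ has cardinality $2^{\aleph_0}$ and is partitioned into countable classes according to the isomorphism type of $G_\zeta$. If $\kappa$ is the number of classes, then $\kappa\le2^{\aleph_0}\le\kappa\cdot\aleph_0$, so $\kappa=2^{\aleph_0}$.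
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
doi:10.13097/archive-ouverte/unige:123493,
\texttt{https://access.archive-ouverte.unige.ch/\allowbreak access/\allowbreak metadata/\allowbreak 20a28473-2b38-469b-afda-914270167798/\allowbreak download}.

\end{thebibliography}
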